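\title{Closed sets without proximal normals in reflexive Banach spaces}

\begin{abstract}
A boundary point of a closed set $A$ in a Banach space admits a proximal normal if it is a nearest point in $A$ to some point outside $A$. We show that on every infinite-dimensional reflexive space there are equivalent norms, arbitrarily close to the given one, for which some closed set $A$ with $\emptyset\ne A\ne X$ has no nearest point to any point outside it. Thus reflexivity does not imply that proximal normals exist at a dense set of boundary points, or even at one. The set $A$ is a superlevel set of a bounded Lipschitz function that attains its supremum on no closed ball. It follows that the finite-dimensional spaces are exactly those in which proximal normals exist for all closed sets and all equivalent norms.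
\end{abstract}

\section{The question and the results}\label{sec:intro}

All Banach spaces are real, $\mathbb N=\{1,2,\dots\}$, and $s^+=\max\{s,0\}$. Let $(X,\|\cdot\|)$ be a Banach space, let $A\subset X$ be nonempty and closed, and put $d_A(x)=\inf_{a\in A}\|x-a\|$. A point $a\in A$ is \emph{nearest in $A$ to $x$} if $\|x-a\|=d_A(x)$. Suppose that this holds with $x\notin A$. Then $d_A(x)>0$ because $A$ is closed, and $a\in\partial A$, because the points of the segment from $x$ to $a$ other than $a$ are at distance less than $d_A(x)$ from $x$ and so lie outside $A$. We say that $a\in\partial A$ \emph{admits a proximal normal} if $a$ is nearest in $A$ to some $x\in X\setminus A$. Equivalently, some open ball that misses $A$ has $a$ on its bounding sphere: the set can be touched at $a$ by a ball from outside, and $x-a$ plays the part of an outward normal.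

One cannot expect this at every boundary point. Let $A=\{(s,t):t\le|s|\}$ in the Euclidean plane. An open disc with center $(p,q)\notin A$ whose circle passes through the origin contains small positive multiples of every vector $u$ with $\langle u,(p,q)\rangle>0$. Since $q>|p|$, one of $u=(\pm1,\frac12)$ is such a vector, and its positive multiples lie in $A$. So the origin admits no proximal normal. The most one can ask for is density, and this is Question~5 of \cite{carma}:

\begin{quote}
Let $X$ be a reflexive Banach space and let $A\subset X$ be closed with $\emptyset\ne A\ne X$. Is the set of points of $\partial A$ that admit a proximal normal norm-dense in $\partial A$?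
\end{quote}

Here $\partial A\neq\emptyset$, because $X$ is connected. Positive answers in special cases come from one observation.

\begin{lemma}\label{lem:dense}
Let $A\subset X$ be closed with $\emptyset\ne A\neq X$. If the points of $X\setminus A$ that have a nearest point in $A$ are dense in $X\setminus A$, then the points of $\partial A$ that admit a proximal normal are dense in $\partial A$.
\end{lemma}

\begin{proof}
Let $a\in\partial A$. Then $a$ is a limit of points of $X\setminus A$, hence a limit of points $x_k\in X\setminus A$ that have nearest points $a_k\in A$. Each $a_k$ lies in $\partial A$ and admits a proximal normal. Since $\|a_k-x_k\|=d_A(x_k)\le\|a-x_k\|$, we get $\|a_k-a\|\le2\|x_k-a\|\to0$.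
\end{proof}

Suppose that $X$ is reflexive, so that closed balls are weakly compact. If $A$ is weakly closed, for instance closed and convex, then \emph{every} $x$ has a nearest point: the weakly lower semicontinuous function $a\mapsto\|x-a\|$ attains its minimum on the weakly compact set $A\cap\{a:\|x-a\|\le d_A(x)+1\}$. In finite dimension this covers all closed sets. For sets that are only norm-closed, nearest points can fail to exist. In $\ell_2$ the points $(1+\frac1n)e_n$ are more than $\sqrt2$ apart, so they form a closed set $A$, and $d_A(0)=1$ is not attained. Yet this failure is harmless: each point of $A$ is isolated, hence nearest to all points close to it. This is no accident. A norm is \emph{Kadec--Klee} if $x_n\to x$ weakly and $\|x_n\|\to\|x\|$ imply $\|x_n-x\|\to0$; Hilbert norms have this property, since $\|x_n-x\|^2=\|x_n\|^2-2\langle x_n,x\rangle+\|x\|^2$. The Lau--Konyagin theorem, see \cite{BF}, states that in a reflexive space with a Kadec--Klee norm, nearest points in a nonempty closed set $A$ exist for a dense set of $x\notin A$. By Lemma~\ref{lem:dense} the answer to the question is yes for such norms. Finally, in a nonreflexive space there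 is a closed hyperplane none of whose points admits a proximal normal (Section~\ref{sec:class}). All this suggests that reflexivity is the dividing line and that the answer is yes.

The answer is no, in the strongest possible way.

\begin{theorem}\label{thm:main}
Let $(X,|\cdot|)$ be an infinite-dimensional reflexive Banach space and let $\delta>0$. There are a norm $\|\cdot\|$ on $X$ with
\[
(1+\delta)^{-1}|x|\le\|x\|\le|x|\qquad(x\in X)
\]
and a bounded Lipschitz function $f:X\to[0,\infty)$ such that $f$ does not attain its supremum on any closed $\|\cdot\|$-ball of positive radius. Moreover $f(0)=0$ and $f\not\equiv0$.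
\end{theorem}

\begin{corollary}\label{cor:main}
With $X$, $\|\cdot\|$ and $f$ as in Theorem~\ref{thm:main}, let $0<r\le f(p)$ for some $p\in X$ and put $A=\{x\in X: f(x)\ge r\}$. Then $A$ is closed, $\emptyset\ne A\ne X$, and no $x\in X\setminus A$ has a $\|\cdot\|$-nearest point in $A$. So no point of $\partial A$ admits a proximal normal.
\end{corollary}

\begin{proof}
The set $A$ is closed because $f$ is continuous, and $p\in A$, $0\notin A$. Suppose that $a\in A$ is nearest to $x\notin A$, and put $d=d_A(x)>0$. The open ball of radius $d$ about $x$ misses $A$, so $f<r$ on it. The closed ball of radius $d$ about $x$ is the closure of the open one, so $f\le r$ on it. It contains $a$, and $f(a)\ge r$. Thus $f$ attains its supremum over this closed ball at $a$, contrary to Theorem~\ref{thm:main}.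
\end{proof}

For example, the density asked for fails on $\ell_2$ under a norm that differs from the Hilbert norm by a factor of at most $1+\delta$, for any $\delta>0$. Since Theorem~\ref{thm:main} applies to every equivalent norm in the role of $|\cdot|$, the norms for which proximal normals can be completely absent are dense among the equivalent norms on any infinite-dimensional reflexive space. So the Kadec--Klee hypothesis in the positive result above cannot be dropped on any such space. If the norm is allowed to vary, the dividing line is finite dimension.

\begin{theorem}\label{thm:class}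
For a Banach space $X\ne\{0\}$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\dim X<\infty$;
\item[(2)] for every equivalent norm on $X$ and every closed $A\subset X$ with $\emptyset\ne A\neq X$, the points of $\partial A$ admitting a proximal normal are dense in $\partial A$;
\item[(3)] for every equivalent norm on $X$ and every closed $A\subset X$ with $\emptyset\ne A\neq X$, at least one point of $\partial A$ admits a proximal normal.
\end{enumerate}
\end{theorem}

The words ``for every equivalent norm'' are needed: by the Lau--Konyagin theorem, $\ell_2$ with its Hilbert norm has dense proximal normals for all closed sets.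

\section{One scale, and how to combine scales}\label{sec:model}

We want a Lipschitz function that can be strictly increased, starting from any point of any ball, without leaving the ball. The noncompactness available in $\ell_2$ is this: every fixed vector $y$ has $y_n\to0$, while a ball of radius $t$ contains vectors whose $m$th coordinate is about $t$, for every large $m$. So we pay a reward for a large $n$th coordinate, let the reward increase strictly with $n$, and keep it bounded. A fixed vector has only finitely many large coordinates, so it never collects the limiting reward. For $n\in\mathbb N$ and $s\in\mathbb R$ put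
\[
\theta_n(s)=\min\{(s-1)^+,\,1-2^{-n}\},
\]
so that $\theta_n(s)=0$ for $s\le1$ and $\theta_n(s)=1-2^{-n}$ for $s\ge2$. On the space $c_0$ of real null sequences $s=(s_n)$ define
\[
\Gamma(s)=\sup_{n\in\mathbb N}\theta_n(s_n).
\]

\begin{lemma}\label{lem:gamma}
Let $s,s'\in c_0$ and $m\in\mathbb N$.
\begin{enumerate}
\item[(a)] $0\le\Gamma(s)<1$.
\item[(b)] If $s_m\ge2$, then $\Gamma(s)\ge1-2^{-m}$.
\item[(c)] If $s_n\le1$ for all $n$, then $\Gamma(s)=0$.
\item[(d)] $|\Gamma(s)-\Gamma(s')|\le\sup_n|s_n-s'_n|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Parts (b) and (c) follow from the values of $\theta_n$ just noted. For (a), only finitely many $n$ have $s_n>1$, since $s_n\to0$. Let $N$ be the largest of them, or $N=0$ if there is none. Then $\theta_n(s_n)=0$ for $n>N$ and $0\le\theta_n(s_n)\le1-2^{-N}$ for $n\le N$, so $0\le\Gamma(s)\le1-2^{-N}<1$. For (d), let $\rho=\sup_n|s_n-s'_n|$. Each $\theta_n$ is $1$-Lipschitz, as the minimum of a $1$-Lipschitz function and a constant. Hence $\theta_n(s_n)\le\theta_n(s'_n)+\rho\le\Gamma(s')+\rho$ for all $n$, so $\Gamma(s)\le\Gamma(s')+\rho$, and we may exchange $s$ and $s'$.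
\end{proof}

\begin{example}[One scale]\label{ex:one}
Consider $\Gamma$ on $\ell_2\subset c_0$ with the Hilbert norm, and a closed ball with center $v$ and radius $t>2$. It contains $z_m=v+te_m$, whose $m$th coordinate $v_m+t$ tends to $t>2$. So $\Gamma(z_m)\ge1-2^{-m}$ for large $m$, and the supremum of $\Gamma$ over the ball is $1$. By Lemma~\ref{lem:gamma}(a) it is not attained. On small balls nothing is gained: $\Gamma$ vanishes on the unit ball about $0$. The rescaled function $y\mapsto\Gamma(4^jy)$ attains its supremum on no closed ball of radius greater than $2\cdot4^{-j}$.
\end{example}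

To reach all radii we add up the rescaled functions. The difficulty is that a move from $y$ to $z_m$ that raises one term may lower the others. A first remedy is to give each scale its own copy of $\ell_2$. If balls were products, this would be enough.

\begin{example}[All scales, in a nonreflexive space]\label{ex:product}
Let $Y$ be the space of bounded sequences $y=(y_j)$ of vectors $y_j\in\ell_2$, normed by $\sup_j|y_j|$, and let $F(y)=\sum_j8^{-j}\Gamma(4^jy_j)$. Let $y$ lie in the closed ball with center $a$ and radius $t>0$, and choose $l$ with $t>2\cdot4^{-l}$. Replace $y_l$ by $a_l+te_m$ and keep the other components. The new point is in the ball, the terms with $j\ne l$ are unchanged, and for large $m$ the term with $j=l$ is at least $8^{-l}(1-2^{-m})>8^{-l}\Gamma(4^ly_l)$. So $F$ attains its supremum on no closed ball. But $Y$ contains $\ell_\infty$ as a closed subspace, so it is not reflexive.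
\end{example}

In the Hilbert sum $\ell_2(\mathbb N\times\mathbb N)$ of the copies, the Hilbert ball is not a product. A point of its sphere is an extreme point, so one cannot move one row freely while the others stay fixed. No other choice of function repairs this: if a function as in Theorem~\ref{thm:main} existed for the Hilbert norm, the proof of Corollary~\ref{cor:main} would produce a closed set with no nearest points, against the Lau--Konyagin theorem. The norm has to change.

What Example~\ref{ex:product} uses is less than a product structure. It uses that each point $y$ of the ball lies in a translate of a ball of the $l$th row that is contained in the ball, with radius large compared with the scale $4^{-l}$. This radius may tend to $0$ as $l\to\infty$. A product of row balls of radii $\delta2^{-j}$ is bounded in $\ell_2(\mathbb N\times\mathbb N)$ and has the property, but it has empty interior; its sum with the Hilbert ball keeps the property and is the unit ball of a nearby norm. We now carry this out in an arbitrary infinite-dimensional reflexive space.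

\section{Rows in a reflexive space}\label{sec:rows}

Fix $(X,|\cdot|)$ and $\delta$ as in Theorem~\ref{thm:main}; the dual norm is also written $|\cdot|$, and $B$ is the closed unit ball of $(X,|\cdot|)$. We need a substitute for the coordinates of $\ell_2(\mathbb N\times\mathbb N)$: bounded vectors, bounded dual functionals, and coordinates of a fixed vector that tend to $0$ along each row.

We recall two textbook facts. A sequence $(g_i)$ in a Banach space is \emph{basic} if every $g$ in its closed linear span $G$ has a unique norm-convergent expansion $g=\sum_ig_i^\#(g)g_i$. By a theorem of Mazur, every infinite-dimensional Banach space contains a basic sequence of unit vectors. For such a sequence the coordinate functionals $g_i^\#$ are continuous on $G$, with uniformly bounded norms.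

\begin{lemma}\label{lem:bio}
There are $e_{j,n}\in X$, $e^*_{j,n}\in X^*$ $(j,n\in\mathbb N)$ and $M<\infty$ such that
\begin{enumerate}
\item[(a)] $e^*_{j,n}(e_{i,m})=1$ if $(j,n)=(i,m)$, and $e^*_{j,n}(e_{i,m})=0$ otherwise;
\item[(b)] $|e_{j,n}|\le1$ and $|e^*_{j,n}|\le M$;
\item[(c)] $\lim_{n\to\infty}e^*_{j,n}(y)=0$ for every $j\in\mathbb N$ and every $y\in X$.
\end{enumerate}
\end{lemma}

For $X=\ell_2(\mathbb N\times\mathbb N)$ the standard basis will do, with $M=1$. In general, condition (c) concerns the functionals, so we choose them first, in $X^*$, and use reflexivity to find the vectors in $X$.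

\begin{proof}
Let $(g_i)$ be a basic sequence of unit vectors in the infinite-dimensional space $X^*$, with closed span $G$ and coordinate functionals $g_i^\#\in G^*$. Extend $g_k^\#$ to $X^*$ with the same norm by the Hahn--Banach theorem. Since $X$ is reflexive, the extension is evaluation at a vector $x_k\in X$ of the same norm. Thus $g(x_k)=g_k^\#(g)$ for $g\in G$; in particular $g_i(x_k)$ is $1$ for $i=k$ and $0$ otherwise; and $M=\sup_k|x_k|<\infty$.

We claim that $g_i\to0$ weakly. Let $g$ be a weak cluster point of $(g_i)$. Then $g\in G$, because a norm-closed subspace is weakly closed. For each $k$, the number $g(x_k)$ is a cluster point of the sequence $(g_i(x_k))_i$, which vanishes for $i>k$. So $g_k^\#(g)=0$ for all $k$, and $g=0$. The space $X^*$ is reflexive, so its unit ball is weakly compact. If infinitely many $g_i$ lay outside some weakly open neighborhood $U$ of $0$, they would have a weak cluster point outside $U$, hence a nonzero one. This proves the claim, and in particular $g_i(y)\to0$ for every $y\in X$.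

Put $e_i=x_i/M$ and $e_i^*=Mg_i$, and reindex by a bijection of $\mathbb N$ onto $\mathbb N\times\mathbb N$. Then (a) and (b) hold. For fixed $j$ the index $i$ that corresponds to $(j,n)$ tends to infinity with $n$, which gives (c).
\end{proof}

The \emph{$j$th row} $X_j$ is the closed linear span of $\{e_{j,n}:n\in\mathbb N\}$, and $B_j=B\cap X_j$ is its unit ball. By (b), $e_{j,n}\in B_j$. By (a), linearity and continuity,
\begin{equation}\label{eq:rows}
e^*_{j,n}(u)=0\qquad\text{whenever } u\in X_l,\ l\ne j,\ n\in\mathbb N .
\end{equation}

\section{The norm}\label{sec:norm}

Define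
\[
K=\Big\{\beta+\delta\sum_{j=1}^\infty2^{-j}w_j:\ \beta\in B,\ w_j\in B_j\ (j\in\mathbb N)\Big\}.
\]
The series converge absolutely, since $|w_j|\le1$.

\begin{lemma}\label{lem:norm}
The set $K$ is the closed unit ball of a norm $\|\cdot\|$ on $X$ with $(1+\delta)^{-1}|x|\le\|x\|\le|x|$ for all $x\in X$.
\end{lemma}

\begin{proof}
The sets $B$ and $B_j$ are convex and symmetric, so $K$ is convex and symmetric. Taking all $w_j=0$ gives $B\subset K$, and $\sum_j2^{-j}=1$ gives $K\subset(1+\delta)B$. Hence the Minkowski functional $\|x\|=\inf\{s>0:x\in sK\}$ is a norm that satisfies the stated inequalities, and $\|x\|\le1$ on $K$.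

It remains to see that every $x$ with $\|x\|\le1$ lies in $K$. For such $x$ and $s>1$ we have $x/s\in K$, so it suffices to show that $K$ is closed. By reflexivity $B$ is weakly compact, and so is each $B_j$, being a norm-closed convex, hence weakly closed, subset of $B$. By Tychonoff's theorem $P=B\times\prod_jB_j$ is compact in the product of the weak topologies. Let $S:P\to X$ send $(\beta,(w_j))$ to $\beta+\delta\sum_j2^{-j}w_j$. For $\phi\in X^*$ the functions $\phi(\beta)+\delta\sum_{j\le k}2^{-j}\phi(w_j)$ are continuous on $P$ and differ from $\phi\circ S$ by at most $\delta|\phi|2^{-k}$. So $\phi\circ S$ is continuous for every $\phi$, which means that $S$ is continuous into the weak topology. Therefore $K=S(P)$ is weakly compact, hence weakly closed, hence norm-closed.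
\end{proof}

The closedness of $K$ is essential for us: a nearest point lies on the \emph{sphere} of a ball, and we need the decomposition $\beta+\delta\sum_j2^{-j}w_j$ for exactly those points. The closed $\|\cdot\|$-ball with center $y_0$ and radius $t>0$ is $y_0+tK$. The next lemma is the only property of the norm that will be used.

\begin{lemma}\label{lem:flat}
Let $y_0\in X$, $t>0$, $y\in y_0+tK$ and $l\in\mathbb N$. There is $v\in X$ with $y-v\in X_l$ and $v+t\delta2^{-l}B_l\subset y_0+tK$.
\end{lemma}

\begin{proof}
Write $y=y_0+t(\beta+\delta\sum_j2^{-j}w_j)$ with $\beta\in B$, $w_j\in B_j$, and put $v=y-t\delta2^{-l}w_l$. Then $y-v\in X_l$. For $u\in B_l$ we have $v+t\delta2^{-l}u=y_0+t(\beta+\delta\sum_j2^{-j}w'_j)$, where $w'_l=u$ and $w'_j=w_j$ for $j\ne l$. This point lies in $y_0+tK$.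
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\draw[thick] (2,-0.5) -- (2,0.5) arc (0:90:1) -- (-1,1.5) arc (90:180:1) -- (-2,-0.5) arc (180:270:1) -- (1,-1.5) arc (270:360:1);
\draw[dashed] (0,0) circle (1);
\draw[dotted,thick] (-1,-0.5) rectangle (1,0.5);
\draw[->] (-2.4,0) -- (2.8,0) node[right] {$e_{1,1}$};
\draw[->] (0,-1.8) -- (0,1.9) node[above] {$e_{2,m}$};
\draw[line width=1.8pt] (2,-0.5) -- (2,0.5);
\fill (2,0) circle (1.6pt) node[below right] {$u$};
\fill (2,0.5) circle (1.6pt) node[above right] {$z_m$};
\end{tikzpicture}
\caption{The section of the new unit ball $K$ of $\ell_2(\mathbb N\times\mathbb N)$ by the plane spanned by $e_{1,1}$ and $e_{2,m}$, drawn for $\delta=2$. It is the sum of the unit disc (dashed) and the rectangle $[-\frac\delta2,\frac\delta2]\times[-\frac\delta4,\frac\delta4]$ (dotted). The picture is the same for every $m$: from the boundary point $u=(1+\frac\delta2)e_{1,1}$ one can move a distance $\frac\delta4$ in the direction $e_{2,m}$, to $z_m$, without leaving $K$ or changing the first coordinate.}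
\label{fig:ball}
\end{figure}

\begin{example}[The new norm on $\ell_2$ is not Kadec--Klee]\label{ex:kk}
Let $X=\ell_2(\mathbb N\times\mathbb N)$ with the standard basis. The orthogonal projection onto the plane spanned by $e_{1,1}$ and $e_{2,m}$ maps $B$ onto the unit disc, $B_1$ onto $[-1,1]e_{1,1}$, $B_2$ onto $[-1,1]e_{2,m}$, and $B_j$ to $0$ for $j\ge3$. So it maps $K$ onto the set in Figure~\ref{fig:ball}, which is contained in $K$ and is therefore the section of $K$ by the plane. Let $u=(1+\frac\delta2)e_{1,1}$ and $z_m=u+\frac\delta4e_{2,m}$. These points lie in $K$, and $e^*_{1,1}$ takes at them its maximum $1+\frac\delta2$ over $K$, so $\|u\|=\|z_m\|=1$. Now $z_m\to u$ weakly, while $|z_m-u|=\frac\delta4$ for all $m$.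
\end{example}

\section{The function}\label{sec:function}

By Lemma~\ref{lem:bio}(c), for each $j$ and $y$ the sequence $(4^je^*_{j,n}(y))_n$ is in $c_0$. We may therefore copy Example~\ref{ex:product} and define
\[
G_j(y)=\Gamma\big((4^je^*_{j,n}(y))_{n\in\mathbb N}\big),\qquad f(y)=\sum_{j=1}^\infty8^{-j}G_j(y)\qquad(y\in X).
\]
The three rates have separate tasks. The radii $2^{-j}$ are summable, which keeps $K$ bounded. The scales $4^{-j}$ decay faster than the radii, so that in a ball of any given radius the free room in row $j$ eventually exceeds the scale of $G_j$. The weights $8^{-j}$ decay fast enough to absorb the Lipschitz constants of the $G_j$, which grow like $4^j$.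

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take the norm $\|\cdot\|$ of Lemma~\ref{lem:norm} and the function $f$ above.

\emph{Elementary properties.} By Lemma~\ref{lem:gamma}(a), $0\le G_j<1$, so the series converges and $0\le f\le\sum_j8^{-j}=\frac17$. By Lemma~\ref{lem:gamma}(d) and $|e^*_{j,n}|\le M$ we have $|G_j(y)-G_j(y')|\le4^jM|y-y'|$. Hence
\[
|f(y)-f(y')|\le\sum_j2^{-j}M|y-y'|=M|y-y'|\le(1+\delta)M\|y-y'\| .
\]
Lemma~\ref{lem:gamma}(c) gives $G_j(0)=0$ for all $j$, so $f(0)=0$. For $p=\frac12e_{1,1}$ we have $4e^*_{1,1}(p)=2$, so $G_1(p)\ge\frac12$ by Lemma~\ref{lem:gamma}(b) and $f(p)\ge\frac1{16}$.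

\emph{No maximum on a ball.} Let $y_0\in X$, $t>0$ and $y\in y_0+tK$. We find a point of $y_0+tK$ at which $f$ is larger than $f(y)$. Fix $l\in\mathbb N$ with $2^lt\delta>2$ and put $\rho=t\delta2^{-l}$, so that
\begin{equation}\label{eq:scale}
4^l\rho=2^lt\delta>2 .
\end{equation}
Let $v$ be as in Lemma~\ref{lem:flat} and put $z_m=v+\rho e_{l,m}$ for $m\in\mathbb N$. Since $e_{l,m}\in B_l$, we have $z_m\in y_0+tK$.

The other rows see no change. Indeed $z_m-y=\rho e_{l,m}-(y-v)\in X_l$, so \eqref{eq:rows} gives $e^*_{j,n}(z_m)=e^*_{j,n}(y)$ for all $j\ne l$ and all $n$. Thus $G_j(z_m)=G_j(y)$ for $j\neq l$, and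
\[
f(z_m)-f(y)=8^{-l}\big(G_l(z_m)-G_l(y)\big).
\]

In row $l$ we are in the situation of Example~\ref{ex:one}. The vector $v$ does not depend on $m$, so Lemma~\ref{lem:bio}(a) and (c) give
\[
4^le^*_{l,m}(z_m)=4^le^*_{l,m}(v)+4^l\rho\longrightarrow4^l\rho\qquad(m\to\infty).
\]
By \eqref{eq:scale} the left side is at least $2$ for large $m$, and then $G_l(z_m)\ge1-2^{-m}$ by Lemma~\ref{lem:gamma}(b). Since $G_l(y)<1$ by Lemma~\ref{lem:gamma}(a), we obtain $G_l(z_m)>G_l(y)$, and so $f(z_m)>f(y)$, for all large $m$. As $y\in y_0+tK$ was arbitrary, $f$ does not attain its supremum on $y_0+tK$.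
\end{proof}

\begin{remark}
Infinite dimension enters through Lemma~\ref{lem:bio}; in finite dimension closed balls are compact and every continuous function attains its supremum on them. Reflexivity is used twice: in Lemma~\ref{lem:bio}, to realize the coordinate functionals as vectors of $X$ and to make the $g_i$ weakly null, and in Lemma~\ref{lem:norm}, to make $K$ closed. The condition $\delta>0$ is used in \eqref{eq:scale}; for $\delta=0$ the norm is unchanged, and we saw in Section~\ref{sec:model} that the conclusion then fails in Hilbert space.
\end{remark}

\section{Finite dimension as the dividing line}\label{sec:class}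

For nonreflexive spaces we use James' theorem: if a Banach space $X$ is not reflexive, there is $\phi\in X^*$ that does not attain its norm, that is, $|\phi(u)|<\|\phi\|$ whenever $\|u\|=1$.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(1)$\Rightarrow$(2). Fix an equivalent norm $\|\cdot\|$ and a closed set $A$ with $\emptyset\ne A\ne X$. For $x\notin A$ the set $A\cap\{a:\|x-a\|\le d_A(x)+1\}$ is nonempty and compact, so $a\mapsto\|x-a\|$ attains its minimum there, at a nearest point in $A$ to $x$. Lemma~\ref{lem:dense} gives the density.

(2)$\Rightarrow$(3). The set $\partial A$ is nonempty because $X$ is connected, so a dense subset of it is nonempty.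

(3)$\Rightarrow$(1). Let $\dim X=\infty$; we show that (3) fails. If $X$ is reflexive, this is Corollary~\ref{cor:main}. If $X$ is not reflexive, keep the given norm $\|\cdot\|$ and let $\phi\in X^*$ not attain its norm. Then $\phi\ne0$, so $H=\ker\phi$ is a closed proper subspace; it has empty interior, so $\partial H=H$. Let $x\notin H$. For every unit vector $u$ with $\phi(u)\ne0$, the point $x-\frac{\phi(x)}{\phi(u)}u$ lies in $H$ at distance $|\phi(x)|/|\phi(u)|$ from $x$. Letting $|\phi(u)|\to\|\phi\|$, we get $d_H(x)\le|\phi(x)|/\|\phi\|$. If $a\in H$ were nearest to $x$, then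
\[
|\phi(x-a)|=|\phi(x)|\ge\|\phi\|\,d_H(x)=\|\phi\|\,\|x-a\|,
\]
and $\phi$ would attain its norm at the unit vector $(x-a)/\|x-a\|$. So no point of $\partial H$ admits a proximal normal.
\end{proof}

\section{Bounded sets and hypographs}\label{sec:more}

Admitting a proximal normal is a local property of the set, because a touching ball can be shrunk toward the point of contact. So the counterexample can be cut down to a bounded set.

\begin{proposition}\label{prop:bounded}
Let $X$, $\|\cdot\|$ and $A$ be as in Corollary~\ref{cor:main}, let $a_0\in\partial A$ and $R>\|a_0\|$, and put $A_R=A\cap\{x:\|x\|\le R\}$. No point $a\in\partial A_R$ with $\|a\|<R$ admits a proximal normal for $A_R$. Hence the points of $\partial A_R$ that admit a proximal normal for the bounded closed set $A_R$ are not dense in $\partial A_R$.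
\end{proposition}

\begin{proof}
Suppose that $a\in A_R$ with $\|a\|<R$ is nearest in $A_R$ to $x\notin A_R$, and put $d=\|x-a\|>0$. For $0<\theta\le1$ let $x_\theta=a+\theta(x-a)$ and let $U_\theta$ be the open ball with center $x_\theta$ and radius $\theta d$. If $u\in U_\theta$, then $\|u-x\|<\theta d+(1-\theta)d=d$, so $u\notin A_R$; also $\|u\|<\|a\|+2\theta d$. Choose $\theta$ with $\|a\|+2\theta d\le R$. Then the points of $U_\theta$ have norm less than $R$ and are not in $A_R$, so $U_\theta$ misses $A$. In particular its center $x_\theta$ is not in $A$, and $d_A(x_\theta)\ge\theta d=\|x_\theta-a\|$. Thus $a$ is nearest in $A$ to $x_\theta\notin A$, contrary to Corollary~\ref{cor:main}.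

For the last assertion, $a_0$ lies in $A_R$ and is a limit of points outside $A$, so $a_0\in\partial A_R$. Therefore $\{a\in\partial A_R:\|a\|<R\}$ is a nonempty relatively open subset of $\partial A_R$ in which no point admits a proximal normal.
\end{proof}

The phenomenon also does not depend on a wild boundary. At the cost of one more dimension, the set can be taken to be the region below the graph of a Lipschitz function.

\begin{proposition}\label{prop:hypo}
Let $X$, $\|\cdot\|$ and $f$ be as in Theorem~\ref{thm:main}, and let $Z=\mathbb R\times X$ with the norm $\max\{|\tau|,\|y\|\}$, a reflexive space. No point of $Z$ outside the closed set $A=\{(\tau,y):\tau\le f(y)\}$ has a nearest point in $A$.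
\end{proposition}

\begin{proof}
Suppose that $(\tau,y)\in A$ is nearest to $(\tau_0,y_0)\notin A$, at distance $t>0$. The open ball of radius $t$ about $(\tau_0,y_0)$ is $(\tau_0-t,\tau_0+t)\times U$, where $U$ is the open ball of radius $t$ about $y_0$ in $X$, and it misses $A$. So $f(y')<\sigma$ for all $y'\in U$ and all $\sigma\in(\tau_0-t,\tau_0+t)$. Letting $\sigma\downarrow\tau_0-t$ gives $f\le\tau_0-t$ on $U$, and by continuity on the closed ball $\overline U$. But $\|y-y_0\|\le t$ and $f(y)\ge\tau\ge\tau_0-t$. So $f$ attains its supremum over $\overline U$ at $y$, contrary to Theorem~\ref{thm:main}.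
\end{proof}

\begin{thebibliography}{9}

\bibitem{BF}
Borwein and Fitzpatrick, \emph{Canad. J. Math.} \textbf{41} (1989).

\bibitem{carma}
\emph{CARMA OANT Seminar}, \texttt{https://carmamaths.org/jon/best-approx-talk.pdf}.

\end{thebibliography}
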